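\title{Paths have the most zero forcing sets}

\begin{abstract}
Color some vertices of a graph blue, and let every blue vertex with exactly one non-blue neighbor color that neighbor blue. The initial set is zero forcing if all vertices eventually become blue. We prove that, for all $n$ and $i\ge1$, no graph on $n$ vertices has more zero forcing sets of size $i$ than the path $P_n$, and that for $1\le i\le (n-1)/2$ the path is the only graph that attains the bound. The proof counts the sets that fail to force, through obstructions called forts, and rests on a stronger bound for rooted bridgeless multigraphs that is attained by cycles.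
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{graph} in this paper is finite, simple and undirected. Let $G$ be a graph. Color the vertices of a set $A\subseteq V(G)$ blue and all other vertices white, and apply the following rule repeatedly: if a blue vertex $v$ has exactly one white neighbor $w$, then $w$ is colored blue; we say that $v$ \emph{forces} $w$. The set $A$ is \emph{zero forcing} if repeated application of the rule colors every vertex blue. For $i\ge1$ let $z(G;i)$ be the number of zero forcing sets with $i$ vertices.

Let $P_n$ be the path on $n$ vertices. By a result of Boyer et al.~\cite{Boyer}, a set of vertices of $P_n$ is zero forcing if and only if it contains an end-vertex or two adjacent vertices, and hence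
\[
z(P_n;i)=\binom ni-\binom{n-i-1}{i}\qquad(i\ge1).
\]
Here and throughout $\binom a0=1$ for every integer $a$, and $\binom ab=0$ if $b\ge1$ and $a<b$, also for negative $a$. The conjecture posed in \cite{Slides} is that the path has the most zero forcing sets of every size: \emph{$z(G;i)\le z(P_n;i)$ for every graph $G$ on $n$ vertices and all $i\ge1$.}

The case $i=1$ can be done by hand.

\begin{proposition}\label{prop:single}
If a graph $G$ on $n$ vertices has a zero forcing set with one vertex, then $G\cong P_n$.
\end{proposition}

\begin{proof}
Let $\{v_1\}$ be zero forcing. A vertex that has forced has no white neighbor left, so at every moment only the vertex that became blue last can force. The forces therefore form one chain $v_1\to v_2\to\dots\to v_n$. When $v_j$ forces, the white vertices are $v_{j+1},\dots,v_n$, and $v_{j+1}$ is the only one adjacent to $v_j$. So the edges of $G$ are exactly $v_jv_{j+1}$, $1\le j<n$.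
\end{proof}

For larger $i$ the same answer is the natural guess. A blue vertex of degree $d$ can force only after $d-1$ of its neighbors are blue, so small degrees help; in the complete graph $K_n$ no set with at most $n-2$ vertices is zero forcing. Every component needs an initially blue vertex, so connectedness helps. The path is connected with the fewest edges and the smallest degrees. One cannot, however, prove the conjecture by deleting edges until a tree remains, because $z(G;i)$ is not monotone in the edge set. In the star with center $c$ and leaves $a,b,d$ only the three pairs of leaves are zero forcing; after the edge $ab$ is added, every pair except $\{c,d\}$ is. So $z(G;2)$ rises from $3$ to $5$, still below $z(P_4;2)=6$.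

We prove the conjecture.

\begin{theorem}\label{thm:main}
For every graph $G$ on $n\ge1$ vertices and all $i\ge1$,
\[
z(G;i)\le\binom ni-\binom{n-i-1}{i}=z(P_n;i).
\]
\end{theorem}

A \emph{bridge} is an edge whose deletion disconnects its component. The method also determines when equality holds, and it gives a better bound when there is no bridge.

\begin{theorem}\label{thm:equality}
Let $G$ be a graph on $n$ vertices.
\begin{enumerate}
\item[(a)] If $z(G;i)=z(P_n;i)$ for some $i$ with $1\le i\le\frac{n-1}2$, then $G\cong P_n$.
\item[(b)] If $G$ is connected and bridgeless, then $z(G;i)\le\binom ni-\binom{n-i}i$ for all $i\ge1$.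
\end{enumerate}
\end{theorem}

For $i>\frac{n-1}2$ we have $z(P_n;i)=\binom ni$, and Theorem~\ref{thm:main} is the trivial bound.

Both theorems follow from a statement that is stronger in two ways: it allows parallel edges, and it prescribes a vertex. A \emph{multigraph} is finite and loopless, with parallel edges allowed. For a vertex $v$ and a vertex set $F$ let $e(v,F)=e_G(v,F)$ be the number of edges between $v$ and $F$; we say that $v$ \emph{sees} $e(v,F)$ edges of $F$. A \emph{fort} is a nonempty set $F\subseteq V(G)$ such that $e(v,F)\ne1$ for every vertex $v\notin F$. In a graph, the sets that are not zero forcing are exactly the sets disjoint from some fort (Lemma~\ref{lem:fort}).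

\begin{theorem}\label{thm:rooted}
Let $G$ be a connected bridgeless multigraph on $n\ge1$ vertices and let $o\in V(G)$. For each $i\ge0$, at least $\binom{n-i}{i}$ of the $i$-subsets of $V(G)$ are disjoint from some fort containing $o$. For cycles equality holds for all $i$.
\end{theorem}

The cycles here are $C_n$ with $n\ge2$, where $C_2$ is a double edge. Bridges have to be excluded: in $K_2$ the only fort is the whole vertex set, so no $1$-set is counted, while $\binom{2-1}{1}=1$.

The numbers $\binom{n-i-1}{i}$ and $\binom{n-i}{i}$ count independent sets of paths, and their generating functions satisfy a Fibonacci-type recursion. The whole proof consists in finding this recursion, as an inequality, in an arbitrary graph. Section~\ref{sec:forts} sets up forts and the generating functions. Section~\ref{sec:reduction} derives Theorem~\ref{thm:main} from Theorem~\ref{thm:rooted} and shows why the vertex $o$ is needed. Sections~\ref{sec:split}--\ref{sec:tentacle} prove Theorem~\ref{thm:rooted}, and Section~\ref{sec:equality} proves Theorem~\ref{thm:equality}.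

\section{Forts and the polynomials of paths}\label{sec:forts}

Forts replace the dynamics of the coloring by a static condition.

\begin{lemma}\label{lem:fort}
A set $A$ of vertices of a graph $G$ is not zero forcing if and only if some fort of $G$ is disjoint from $A$.
\end{lemma}

\begin{proof}
Let $F$ be a fort disjoint from $A$, and suppose that some vertex of $F$ becomes blue. Consider the first one, forced by a blue vertex $v$. At that moment all of $F$ is white, so $v\notin F$, and $v$ has exactly one white neighbor, which lies in $F$. Thus $e(v,F)=1$, which is impossible. Conversely, if $A$ is not zero forcing, apply the rule until it no longer applies. The set of white vertices is then nonempty and disjoint from $A$, and no blue vertex has exactly one neighbor in it; so it is a fort.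
\end{proof}

Let $G$ be a multigraph and $o\in V(G)$. A set $A\subseteq V(G)$ is \emph{blocked} if it is disjoint from some fort, and \emph{$o$-blocked} if it is disjoint from some fort containing $o$; we call $o$ the \emph{root}. An $o$-blocked set avoids $o$. Every subset of a blocked set is blocked, and the empty set is $o$-blocked because $V(G)$ is a fort. Put
\[
N(G)=\sum_{A\text{ blocked}}x^{|A|},\qquad M(G,o)=\sum_{A\text{ $o$-blocked}}x^{|A|},
\]
and let $N_i(G)$ be the coefficient of $x^i$ in $N(G)$. For a graph on $n$ vertices, Lemma~\ref{lem:fort} gives $N_i(G)=\binom ni-z(G;i)$. Inequalities between polynomials are meant coefficientwise. All polynomials below have nonnegative coefficients, so inequalities may be added and multiplied, and $N(G)\ge M(G,o)$.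

A set of vertices is \emph{independent} if no two of its elements are adjacent. For $m\ge0$ let $I_m(x)$ be the generating function, by size, of the independent sets of a path on $m$ vertices, so $I_0=1$, $I_1=1+x$, $I_2=1+2x$, $I_3=1+3x+x^2$; put $I_{-1}=1$. The map $a_j\mapsto a_j-(j-1)$ sends the independent sets $a_1<\dots<a_i$ of the path $1,2,\dots,m$ bijectively to the $i$-subsets of $\{1,\dots,m+1-i\}$. Hence, for $m\ge-1$,
\begin{equation}\label{eq:coef}
I_m(x)=\sum_{i\ge0}\binom{m+1-i}{i}x^i,\qquad\text{and}\qquad [x^i]I_m>0\iff 0\le 2i\le m+1 .
\end{equation}
In this notation Theorem~\ref{thm:main} says that $N(G)\ge I_{n-2}$, and Theorem~\ref{thm:rooted} says that $M(G,o)\ge I_{n-1}$.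

\begin{lemma}\label{lem:poly}
\begin{enumerate}
\item[(a)] $I_m=I_{m-1}+xI_{m-2}$ for $m\ge1$.
\item[(b)] $I_{m+1}\ge I_m$ for $m\ge-1$.
\item[(c)] $(1+x)^kI_m\ge I_{m+k}$ for $m\ge-1$ and $k\ge0$.
\item[(d)] $I_aI_b\ge I_{a+b}$ for $a,b\ge0$, and $I_aI_b=I_{a+b}+x^2I_{a-2}I_{b-2}$ for $a,b\ge1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The independent sets that avoid the last vertex of the path contribute $I_{m-1}$, and those that contain it contribute $xI_{m-2}$; for $m=1$ the latter is $x=xI_{-1}$.
(b) For $m=-1$ both sides equal $1$; for $m\ge0$ use (a).
(c) It suffices to take $k=1$. For $m=-1$ the claim is $1+x\ge1$, and for $m\ge0$ we have $I_{m+1}=I_m+xI_{m-1}\le I_m+xI_m$ by (a) and (b).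
(d) If $a=0$ or $b=0$, the inequality is an equality. For $a,b\ge1$ cut a path on $a+b$ vertices into paths on $a$ and $b$ vertices. The product $I_aI_b$ counts the sets that are independent in both parts. Such a set fails to be independent in the whole path exactly when it contains both vertices at the cut, and these sets contribute $xI_{a-2}\cdot xI_{b-2}$.
\end{proof}

Independent sets enter because of the way forts behave along vertices of degree two.

\begin{lemma}\label{lem:propagate}
Let $q_0q_1\cdots q_{k+1}$ be a path in a multigraph such that each inner vertex $q_1,\dots,q_k$ is incident with no edges other than its two path edges. If two consecutive vertices of the path lie outside a fort $F$, then all of $q_0,\dots,q_{k+1}$ lie outside $F$.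
\end{lemma}

\begin{proof}
If an inner vertex $q_j$ and one of its two neighbors lie outside $F$, then $e(q_j,F)\le1$, so $e(q_j,F)=0$ and the other neighbor lies outside $F$ as well. Repeat this in both directions.
\end{proof}

\begin{proposition}\label{prop:pathcycle}
$N(P_n)=I_{n-2}$ for $n\ge1$, and $M(C_n,o)=I_{n-1}$ for $n\ge2$ and every vertex $o$. The blocked sets of $C_n$ are its independent sets.
\end{proposition}

\begin{proof}
For $n=1$ only the empty set is blocked. Let $n\ge2$ and let $F$ be a fort of $P_n$. By Lemma~\ref{lem:propagate} and $F\ne\emptyset$, no two adjacent vertices lie outside $F$. An end-vertex outside $F$ would therefore have its only neighbor in $F$ and see exactly one edge. So the complement of $F$ is an independent set of inner vertices. Conversely, the complement of such a set $A$ is a fort, since each vertex of $A$ sees two edges. The blocked sets are thus the independent sets of the path formed by the $n-2$ inner vertices.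

Let $F$ be a fort of $C_n$. If $n\ge3$ and two adjacent vertices lie outside $F$, apply Lemma~\ref{lem:propagate} to the path through all $n$ vertices that starts with these two; it gives $F=\emptyset$. If $n=2$, at most one vertex lies outside $F$. So the complement of $F$ is independent. Conversely, the complement of an independent set is a fort, as before. Hence the blocked sets are the independent sets, and the $o$-blocked sets are the independent sets of the path $C_n-o$.
\end{proof}

The first statement recovers the formula for $z(P_n;i)$, and the second is the equality case of Theorem~\ref{thm:rooted}.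

We shall use two elementary facts about bridges. A connected multigraph $G$ is bridgeless if and only if $G-e$ is connected for every edge $e$; in particular a single vertex is connected and bridgeless. If $G$ is connected and $g$ is a bridge, then $G-g$ has two components, whose vertex sets are the \emph{sides} of $g$. Moreover:
\begin{equation}\label{eq:onecut}
\begin{minipage}{0.85\textwidth}
\emph{if exactly one edge $g$ leaves a set $Z$ in a connected multigraph $G$, then $g$ is a bridge, and if $G[Z]$ is connected, then $Z$ is a side of $g$,}
\end{minipage}
\end{equation}
because $G-g$ has no edge between $Z$ and its complement.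

\section{Reduction to rooted bridgeless graphs}\label{sec:reduction}

In this section we assume Theorem~\ref{thm:rooted} and prove $N(G)\ge I_{n-2}$. There are three ways to cut a graph into smaller ones: along components, at a leaf, and at a bridge.

\begin{lemma}\label{lem:component}
If $K$ is a component of a graph $G$ on $n$ vertices and $|V(K)|=k$, then $N(G)\ge(1+x)^{n-k}N(K)$.
\end{lemma}

\begin{proof}
A fort of $K$ is a fort of $G$, since vertices outside $K$ see none of its edges. So a blocked set of $K$ together with any set of vertices outside $K$ is blocked in $G$.
\end{proof}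

A leaf shows the method in its simplest form. The recursion $I_{n-2}=I_{n-3}+xI_{n-4}$ asks for two disjoint families of blocked sets, one as large as the family of blocked sets of a graph on $n-1$ vertices, the other obtained by adding one vertex to the blocked sets of a graph on $n-2$ vertices. A leaf can be put into a fort or left out at will, which affects only its neighbor, and this freedom produces both families.

\begin{lemma}\label{lem:leaf}
Let $G$ be a graph on $n\ge3$ vertices with a leaf $\ell$, let $p$ be the neighbor of $\ell$, and let $L(x)$ be the generating function of the blocked sets of $G$ that contain both $\ell$ and $p$. Then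
\[
N(G)\ge N(G-\ell)+x\,N(G-\ell-p)+L .
\]
\end{lemma}

\begin{proof}
\emph{Sets avoiding $p$.} Let $A'$ be disjoint from a fort $F'$ of $G-\ell$. Put $A=A'$ if $p\notin A'$, and $A=(A'\setminus\{p\})\cup\{\ell\}$ if $p\in A'$. The map $A'\mapsto A$ is injective and preserves sizes. If $p\notin F'$, then $\ell$ sees no edge of $F'$, so $F'$ is a fort of $G$, and it is disjoint from $A$. If $p\in F'$, then $p\notin A'$, so $A=A'$ avoids $\ell$; the set $F'\cup\{\ell\}$ is a fort of $G$ disjoint from $A$, because no vertex outside it is adjacent to $\ell$.

\emph{Sets containing $p$ but not $\ell$.} Let $A''$ be disjoint from a fort $F''$ of $G-\ell-p$, and put $A=A''\cup\{p\}$. If $e(p,F'')\ne1$, then $F''$ is a fort of $G$, as $\ell$ sees no edge of it. If $e(p,F'')=1$, then $F''\cup\{\ell\}$ is a fort of $G$, as $p$ sees two edges. In both cases the fort is disjoint from $A$.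

These two families and the family counted by $L$ are pairwise disjoint.
\end{proof}

Now let $wr$ be a bridge with side $X\ni w$, and let $G_0$ be obtained by deleting $X\setminus\{w\}$, so that $w$ becomes a leaf. A fort $F_0$ of $G_0$ that avoids $w$ is a fort of $G$. If $F_0$ contains $w$ and $|X|\ge2$, it is not, because the neighbors of $w$ in $X$ see exactly one edge. To repair it we must continue $F_0$ into $X$ by a fort of $G[X]$ \emph{containing $w$}. This is the reason for the root.

\begin{lemma}\label{lem:bridge}
Let $wr$ be a bridge of a connected graph $G$, let $X$ be its side containing $w$, and let $G_0=G-(X\setminus\{w\})$. Then $N(G)\ge M(G[X],w)\,N(G_0)$.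
\end{lemma}

\begin{proof}
Let $A_0$ be disjoint from a fort $F_0$ of $G_0$, and let $A_1\subseteq X\setminus\{w\}$ be disjoint from a fort $F_1\ni w$ of $G[X]$. The map $(A_0,A_1)\mapsto A_0\cup A_1$ is injective and adds sizes, so it suffices to show that $A_0\cup A_1$ is blocked in $G$.

If $w\notin F_0$, then the vertices of $X\setminus\{w\}$ see no edge of $F_0$. So $F_0$ is a fort of $G$, and it is disjoint from $A_0\cup A_1$.

If $w\in F_0$, let $F=F_0\cup F_1$. Then $F\cap X=F_1$ and $F\cap V(G_0)=F_0$, so $F$ is disjoint from $A_1$ and from $A_0$. A vertex $v\notin F$ is different from $w$. If $v\in X$, all its neighbors lie in $X$, and $e_G(v,F)=e_{G[X]}(v,F_1)\ne1$. If $v\notin X$, all its neighbors lie in $V(G_0)$, and $e_G(v,F)=e_{G_0}(v,F_0)\ne1$. So $F$ is a fort of $G$.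
\end{proof}

By induction $N(G_0)\ge I_{n-|X|-1}$. To reach $I_{n-2}$ through Lemma~\ref{lem:poly}(d) we need $M(G[X],w)\ge I_{|X|-1}$, which is the bound of Theorem~\ref{thm:rooted}. It applies if the bridge is chosen well.

\begin{lemma}\label{lem:minside}
Let $G$ be a connected graph with a bridge, and let $X$ have the smallest size among all sides of all bridges. Then $G[X]$ is connected and bridgeless.
\end{lemma}

\begin{proof}
Let $X$ be a side of the bridge $wr$ with $w\in X$. A side induces a connected subgraph. Suppose that $g$ is a bridge of $G[X]$, and let $Z$ be its side in $G[X]$ that does not contain $w$. The only edge of $G$ leaving $X$ is $wr$, so the only edge of $G$ leaving $Z$ is $g$. By \eqref{eq:onecut}, $Z$ is a side of a bridge of $G$, and $|Z|<|X|$.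
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:rooted}]
We show $N(G)\ge I_{n-2}$ by induction on $n$. For $n\le2$ we have $I_{n-2}=1$, and the empty set is blocked. Let $n\ge3$.

If $G$ is disconnected, take a component $K$ with $k<n$ vertices. Lemma~\ref{lem:component}, induction and Lemma~\ref{lem:poly}(c) give $N(G)\ge(1+x)^{n-k}I_{k-2}\ge I_{n-2}$.

If $G$ is connected and bridgeless, then $N(G)\ge M(G,o)\ge I_{n-1}\ge I_{n-2}$ for any vertex $o$.

If $G$ is connected and has a bridge, let $X$ be as in Lemma~\ref{lem:minside}, a side of the bridge $wr$ with $w\in X$. If $|X|=1$, then $w$ is a leaf, and Lemma~\ref{lem:leaf} with induction gives $N(G)\ge I_{n-3}+xI_{n-4}=I_{n-2}$. If $|X|\ge2$, the graph $G_0$ of Lemma~\ref{lem:bridge} has $n-|X|+1<n$ vertices, and $n-|X|-1\ge0$ since $r\notin X$. Theorem~\ref{thm:rooted}, induction and Lemma~\ref{lem:poly}(d) give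
\begin{equation}\label{eq:bridgebound}
N(G)\ge M(G[X],w)\,N(G_0)\ge I_{|X|-1}\,I_{n-|X|-1}\ge I_{n-2}.
\end{equation}
This completes the induction.
\end{proof}

\section{Splitting at a neighbor of the root}\label{sec:split}

We turn to the inequality $M(G,o)\ge I_{n-1}$ of Theorem~\ref{thm:rooted}. The basic operation is identification: if two vertices are both required to lie in the fort, then the other vertices cannot tell them apart, and they may be merged. This creates parallel edges, which must be kept because forts count edges. It is the reason for working with multigraphs.

For distinct vertices $a,b$ of a multigraph $K$, let $K/(a{=}b)$ be obtained by identifying $a$ and $b$ to one vertex $a^*$ and deleting the resulting loops. For vertices $a,b$, distinct or not, let $M(K;a,b)$ be the generating function of the sets disjoint from some fort that contains both $a$ and $b$.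

\begin{lemma}\label{lem:identify}
Let $K$ be a multigraph and $a\ne b$ vertices of $K$.
\begin{enumerate}
\item[(a)] $M(K;a,b)\ge M(K/(a{=}b),a^*)$.
\item[(b)] If $K$ is connected and bridgeless, so are $K/(a{=}b)$, every multigraph obtained from $K$ by adding edges, and every multigraph obtained from $K$ by adding one vertex joined to $K$ by at least two edges.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $F^*\ni a^*$ is a fort of $K/(a{=}b)$, then $F=(F^*\setminus\{a^*\})\cup\{a,b\}$ is a fort of $K$, since $e_K(v,F)=e_{K/(a=b)}(v,F^*)$ for $v\notin F$. The two forts have the same complement.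

(b) Identification and deletion of loops preserve connectedness. Each edge $e$ of $K/(a{=}b)$ comes from an edge of $K$, and $K/(a{=}b)-e=(K-e)/(a{=}b)$ is connected because $K-e$ is. In the other two constructions, the deletion of any one edge leaves the vertices of $K$ connected to each other, and it leaves at least one edge at the new vertex.
\end{proof}

We prove $M(G,o)\ge I_{n-1}$ by induction on $n$. For $n=1$ we have $M(G,o)=1=I_0$. \emph{From here to the end of Section~\ref{sec:tentacle}, whenever the induction hypothesis is invoked, $n\ge2$ is fixed and we assume}
\begin{equation}\label{eq:IH}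
M(J,a)\ge I_{j-1}\quad\text{for every connected bridgeless multigraph $J$ on $j<n$ vertices, } a\in V(J).
\end{equation}
This has a consequence for two roots. Let $J$ be connected and bridgeless on $j$ vertices and $a,b\in V(J)$. Then
\begin{equation}\label{eq:tworoots}
M(J;a,b)\ge I_{j-2}\qquad\text{if $j<n$, or if $j=n$ and $a\ne b$.}
\end{equation}
Indeed, for $a\ne b$ apply Lemma~\ref{lem:identify} and \eqref{eq:IH} to $J/(a{=}b)$, which has $j-1<n$ vertices; for $a=b$ we have $M(J,a)\ge I_{j-1}\ge I_{j-2}$.

To obtain $I_{n-1}=I_{n-2}+xI_{n-3}$, take a neighbor $u$ of $o$ and split the $o$-blocked sets according to whether they contain $u$. For sets avoiding $u$ we may put $u$ into the fort, and \eqref{eq:tworoots} gives $I_{n-2}$. For sets containing $u$ the fort lives in $G-u$, and $u$ must not see exactly one edge. It already sees $o$, so it is enough to put the end $w$ of a second edge at $u$ into the fort; then \eqref{eq:tworoots}, applied to $G-u$ with roots $o$ and $w$, should give $xI_{n-3}$.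

\begin{example}\label{ex:K4}
Let $G=K_4$ with vertices $o,u,a,b$. In $G/(o{=}u)$ each of $a,b$ is joined to $o^*$ by two edges, so $\{o^*\}$ is a fort, and the sets avoiding $u$ contribute $(1+x)^2\ge I_2$. The graph $G-u$ is the triangle $oab$. Identifying $o$ with $w=a$ turns it into a double edge, with polynomial $1+x$, so the sets containing $u$ contribute at least $x(1+x)=xI_1$. The sum is at least $I_2+xI_1=I_3$.
\end{example}

The second half of the argument needs the component of $G-u$ that contains $o$ to be bridgeless, and it can fail otherwise.

\begin{example}\label{ex:diamond}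
Delete the edge $ab$ from $K_4$, so that $a$ and $b$ are adjacent to $o$ and $u$ only. A fort that contains $o$ and avoids $u$ must contain $a$ and $b$, each of which would otherwise see one edge. So $\{u\}$ is the only $o$-blocked set containing $u$, and the contribution is $x$, less than $xI_1=x+x^2$. The theorem survives because $\{o,u\}$ is a fort, so that the sets avoiding $u$ contribute $(1+x)^2$, and the total is $1+3x+x^2=I_3$. Here another choice of $u$ would avoid the bridges, but not in general: if $o$ is a vertex of degree two in $K_{2,3}$, then $G-u$ is a star with three leaves for both neighbors $u$ of $o$, and it keeps a bridge after $o$ is identified with another leaf.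
\end{example}

The part of $G-u$ that lies beyond a bridge is the obstacle, and we give it a name.

\begin{definition}\label{def:tentacle}
Let $G$ be a multigraph with root $o$. A \emph{tentacle} is a triple $(Y,f,u)$ where $Y\subseteq V(G)\setminus\{o\}$ is nonempty, $G[Y]$ is connected, $u$ is a vertex outside $Y$, at least one edge joins $Y$ to $u$, and $f$ is the only edge that joins $Y$ to $V(G)\setminus(Y\cup\{u\})$. We write $f=cd$ with $d\in Y$; thus $c\notin Y$ and $c\ne u$. The root may be equal to $c$ or to $u$, and $u$ need not be adjacent to the root.
\end{definition}

In Example~\ref{ex:diamond}, $(\{a\},oa,u)$ is a tentacle; Figure~\ref{fig:tentacle} in Section~\ref{sec:tentacle} shows the general shape.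

\begin{lemma}\label{lem:notentacle}
Assume \eqref{eq:IH}. If $G$ is a connected bridgeless multigraph on $n$ vertices with root $o$ and without tentacles, then $M(G,o)\ge I_{n-1}$.
\end{lemma}

\begin{proof}
Let $u$ be a neighbor of $o$. The sets counted by $M(G;o,u)$ are $o$-blocked and avoid $u$, and $M(G;o,u)\ge I_{n-2}$ by \eqref{eq:tworoots}.

Let $H$ be the component of $G-u$ containing $o$, and $h=|V(H)|<n$. We claim that $H$ is bridgeless. Suppose that $f$ is a bridge of $H$, and let $Y$ be its side in $H$ that does not contain $o$. The edges of $G$ leaving $Y$ are $f$ and edges to $u$, and there is at least one of the latter, since otherwise $f$ would be a bridge of $G$ by \eqref{eq:onecut}. So $(Y,f,u)$ is a tentacle, contrary to the assumption.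

All edges leaving $V(H)$ go to $u$, and by \eqref{eq:onecut} there are at least two of them. One ends at $o$; let $w\in V(H)$ be the end of another one, where $w=o$ is possible. A fort $F$ of $H$ containing $o$ and $w$ is a fort of $G$: the vertex $u$ sees at least two edges, and the $n-1-h$ vertices in the other components of $G-u$ see none. Hence a set counted by $M(H;o,w)$, together with $u$ and any of these $n-1-h$ vertices, is $o$-blocked in $G$. By \eqref{eq:tworoots} and Lemma~\ref{lem:poly}(c), the $o$-blocked sets containing $u$ contribute at least
\[
x(1+x)^{n-1-h}M(H;o,w)\ge x(1+x)^{n-1-h}I_{h-2}\ge xI_{n-3}.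
\]
Adding the two contributions gives $M(G,o)\ge I_{n-2}+xI_{n-3}=I_{n-1}$.
\end{proof}

If there is a tentacle, we proceed in two steps. A smallest tentacle can be replaced by a path with the same number of vertices without increasing $M$ (Section~\ref{sec:tentacle}), and a vertex of degree two yields the recursion directly (Section~\ref{sec:degtwo}). Both steps concern a multigraph to which something is attached at two vertices, so we first describe how a fort looks from that multigraph.

\section{Two terminals and vertices of degree two}\label{sec:degtwo}

Let $H$ be a multigraph with a root $o$ and two distinct vertices $p,p'$, the \emph{terminals}; the root may be a terminal. A \emph{prefort} is a set $F\subseteq V(H)$ with $o\in F$ and $e_H(v,F)\ne1$ for all $v\in V(H)\setminus(F\cup\{p,p'\})$. If $H$ is part of a larger multigraph in which only the terminals have additional edges, then every fort containing $o$ meets $V(H)$ in a prefort. With $r=e_H(p,F)$ and $r'=e_H(p',F)$ we say that a prefort $F$ has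
\begin{itemize}
\item type $\mathsf{11}$ if $p,p'\in F$;
\item type $\mathsf{10}$ if $p\in F$, $p'\notin F$ and $r'\ge1$;
\item type $\mathsf{01}$ if $p\notin F$, $p'\in F$ and $r\ge1$;
\item type $\mathsf{00}^+$ if $p,p'\notin F$ and $r,r'\ge1$;
\item type $\mathsf{00}$ if $p,p'\notin F$ and $r\ne1\ne r'$.
\end{itemize}
The first four types are exactly the preforts in which every terminal outside $F$ sees at least one edge of $F$; we call them \emph{supported}. One more edge from the outside raises the count at such a terminal to at least two. A prefort of type $\mathsf{00}$ needs no help at the terminals as long as nothing is added outside $H$. A prefort may have both types $\mathsf{00}$ and $\mathsf{00}^+$, or no type at all.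

A set $A\subseteq V(H)$ \emph{admits} a type if some prefort of that type is disjoint from $A$. Preforts of types $\mathsf{00}$ and $\mathsf{00}^+$ avoid the terminals, so a set that admits one of these types still admits it after terminals are added to the set.

\begin{lemma}\label{lem:union}
The union of two preforts is a prefort. In particular, if $A$ is disjoint from a prefort containing $p$ and from a prefort containing $p'$, then $A$ admits type $\mathsf{11}$.
\end{lemma}

\begin{proof}
Let $v\notin F_1\cup F_2\cup\{p,p'\}$. Either $e(v,F_1)=e(v,F_2)=0$, and then $e(v,F_1\cup F_2)=0$, or $e(v,F_j)\ge2$ for some $j$, and then $e(v,F_1\cup F_2)\ge2$.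
\end{proof}

Now let $s\ne o$ be a vertex of $G$ with exactly two edges, going to distinct vertices $p$ and $p'$. A fort that avoids $s$ contains both or neither of $p,p'$, which suggests comparing the sets that contain $s$ with the multigraph $G''$ in which $s$ is deleted and $p,p'$ are identified. The sets that avoid $s$ are compared with the multigraph $G'$ in which the path $p\,s\,p'$ is replaced by an edge. As in Example~\ref{ex:diamond}, the comparison is correct in total but not term by term.

\begin{example}\label{ex:C4}
Let $G$ be the cycle $o\,p\,s\,p'$. Then $G'$ is the triangle $opp'$ and $G''$ is a double edge between $o$ and the merged vertex $m$, so $M(G',o)+xM(G'',o)=(1+2x)+(x+x^2)=I_3=M(G,o)$. The only $o$-blocked set of $G$ containing $s$ is $\{s\}$, so the term $x^2$, which comes from $\{m\}$, is not matched by a set containing $s$. The cause is the fort $\{o\}$ of $G''$: the two edges that $m$ sees are split between $p$ and $p'$, and $\{o\}$ is a prefort of type $\mathsf{00}^+$ but not of type $\mathsf{00}$. The missing set is $\{p,p'\}$, which avoids the fort $\{o,s\}$ of $G$ and is not $o$-blocked in $G'$.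
\end{example}

The proof of the next lemma makes this exchange in general. The lemma holds for all multigraphs and does not use \eqref{eq:IH}.

\begin{lemma}\label{lem:degtwo}
Let $G$ be a multigraph with root $o$, and let $s\ne o$ be a vertex with exactly two edges, going to distinct vertices $p$ and $p'$. Let $H=G-s$, let $G'$ be $H$ with a new edge $pp'$, and let $G''=H/(p{=}p')$ with merged vertex $m$. Put $o''=m$ if $o\in\{p,p'\}$ and $o''=o$ otherwise. Then
\[
M(G,o)\ge M(G',o)+x\,M(G'',o'').
\]
\end{lemma}

\begin{proof}
Types refer to $H$ with terminals $p,p'$. Let $W=V(H)\setminus\{p,p'\}$. We first translate the three notions of blocked set into types.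

\smallskip
(i) \emph{A set $A\subseteq V(H)$ is $o$-blocked in $G'$ if and only if it admits one of the types $\mathsf{11},\mathsf{10},\mathsf{01},\mathsf{00}$.} A set $F\ni o$ is a fort of $G'$ if and only if it is a prefort and the condition holds at the terminals outside $F$. If $p\in F$ and $p'\notin F$, the new edge makes the condition $r'+1\ne1$, that is $r'\ge1$; the case $p'\in F$, $p\notin F$ is symmetric. If $p,p'\notin F$, the conditions are $r\ne1\ne r'$.

\smallskip
(ii) \emph{If $A\subseteq V(H)$ admits any type, then $A$ is $o$-blocked in $G$. If $A$ admits type $\mathsf{11}$ or $\mathsf{00}$, then $A\cup\{s\}$ is $o$-blocked in $G$.} If $F$ is a supported prefort, then $F\cup\{s\}$ is a fort of $G$, because each terminal outside $F$ sees at least $1+1$ edges. If $F$ has type $\mathsf{11}$ or $\mathsf{00}$, then $F$ itself is a fort of $G$, because $s$ sees two edges or none.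

\smallskip
(iii) \emph{Let $B\subseteq W$. If $B$ is $o''$-blocked in $G''$, then $B$ admits $\mathsf{11}$, $\mathsf{00}$ or $\mathsf{00}^+$. If $B\cup\{m\}$ is $o''$-blocked in $G''$, then $B$ admits $\mathsf{00}$ or $\mathsf{00}^+$.} Let $F''\ni o''$ be a fort of $G''$ disjoint from $B$. If $m\in F''$, then $(F''\setminus\{m\})\cup\{p,p'\}$ is a prefort of type $\mathsf{11}$. If $m\notin F''$, then $o''=o$, the set $F''\subseteq W$ is a prefort, and $r+r'=e_{G''}(m,F'')\ne1$. Then either $r,r'\ge1$, which is type $\mathsf{00}^+$, or one of $r,r'$ is $0$ and the other is not $1$, which is type $\mathsf{00}$.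

\smallskip
By (i) and (ii), every $o$-blocked set of $G'$ is $o$-blocked in $G$. Call an $o$-blocked set of $G$ \emph{new} if it is not an $o$-blocked set of $G'$; every $o$-blocked set containing $s$ is new. To each $o''$-blocked set $A''$ of $G''$ we assign a new set $A$ with $|A|=|A''|+1$ and $A\cap W=A''\cap W$. Such an assignment is injective, since $A''$ is determined by $A''\cap W$ and $|A''|$, and this proves the lemma. Let $B=A''\cap W$.

\emph{The case $A''=B$.} If $B$ admits $\mathsf{11}$ or $\mathsf{00}$, take $A=B\cup\{s\}$, which is new by (ii). Otherwise $B$ admits $\mathsf{00}^+$ by (iii), so $B\cup\{p\}$ and $B\cup\{p'\}$ admit $\mathsf{00}^+$, and both are $o$-blocked in $G$ by (ii). Suppose that both are $o$-blocked in $G'$. By (i), $B\cup\{p\}$ is disjoint from a prefort of type $\mathsf{01}$ or $\mathsf{00}$; the latter is excluded, so this prefort contains $p'$. In the same way $B\cup\{p'\}$ is disjoint from a prefort of type $\mathsf{10}$, which contains $p$. By Lemma~\ref{lem:union}, $B$ admits $\mathsf{11}$, a contradiction. So one of $B\cup\{p\}$, $B\cup\{p'\}$ is new, and we take it as $A$.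

\emph{The case $A''=B\cup\{m\}$.} If $B$ admits $\mathsf{00}$, so does $B\cup\{p'\}$, and $A=B\cup\{p',s\}$ is new by (ii). Otherwise $B$ admits $\mathsf{00}^+$ by (iii), so $A=B\cup\{p,p'\}$ admits $\mathsf{00}^+$ and is $o$-blocked in $G$. If $A$ were $o$-blocked in $G'$, then by (i) it would be disjoint from a prefort of type $\mathsf{11},\mathsf{10},\mathsf{01}$ or $\mathsf{00}$. This prefort avoids both terminals, so it has type $\mathsf{00}$, and $B$ would admit $\mathsf{00}$. Hence $A$ is new.
\end{proof}

\section{Replacing a tentacle by a path}\label{sec:tentacle}

Let $G$ be a connected bridgeless multigraph on $n$ vertices with root $o$ that has a tentacle. Choose a tentacle $(Y,f,u)$, $f=cd$, with $y=|Y|$ as small as possible, and put $R=V(G)\setminus Y$. Then $o,c,u\in R$ and $c\ne u$, so $n\ge y+2\ge3$. The edges between $Y$ and $R$ are $f$ and at least one edge to $u$; fix a neighbor $w\in Y$ of $u$, where $w=d$ is possible. For $k\ge0$ let $G_k$ consist of $G[R]$ and a new path from $c$ to $u$ with $k$ inner vertices; for $k=0$ this is a new edge $cu$. Let $G^*=G_y$, with the new path written as $c=q_0,q_1,\dots,q_y,q_{y+1}=u$, and $Q=\{q_1,\dots,q_y\}$.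 Then $G^*$ has $n$ vertices (Figure~\ref{fig:tentacle}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (0,0) ellipse (1.1 and 1.6); \node at (-0.35,1.0) {$R$};
\draw (3,0) ellipse (1.0 and 1.5); \node at (3.4,0.2) {$Y$};
\fill (-0.5,0) circle (2pt) node[below] {$o$};
\fill (0.5,0.8) circle (2pt) node[below] {$c$};
\fill (0.5,-0.8) circle (2pt) node[above] {$u$};
\fill (2.7,0.8) circle (2pt) node[right] {$d$};
\fill (2.6,-0.3) circle (2pt) node[right] {$w$};
\fill (3.0,-1.0) circle (2pt);
\draw (0.5,0.8) -- node[above] {$f$} (2.7,0.8);
\draw (2.6,-0.3) -- (0.5,-0.8) -- (3.0,-1.0);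
\begin{scope}[xshift=7cm]
\draw (0,0) ellipse (1.1 and 1.6); \node at (-0.35,1.0) {$R$};
\fill (-0.5,0) circle (2pt) node[below] {$o$};
\fill (0.5,0.8) circle (2pt) node[below] {$c$};
\fill (0.5,-0.8) circle (2pt) node[above] {$u$};
\fill (2,0.8) circle (2pt) node[above] {$q_1$};
\fill (3,0.45) circle (2pt) node[right] {$q_2$};
\fill (3,-0.45) circle (2pt);
\fill (2,-0.8) circle (2pt) node[below] {$q_y$};
\draw (0.5,0.8) -- (2,0.8) -- (3,0.45);
\draw[dotted,thick] (3,0.45) -- (3,-0.45);
\draw (3,-0.45) -- (2,-0.8) -- (0.5,-0.8);
\end{scope}
\end{tikzpicture}
\caption{Left: a tentacle $Y$ is joined to the rest $R$ of the multigraph $G$, which contains the root $o$, by the single edge $f=cd$ and by one or more edges to the vertex $u$. Right: the multigraph $G^*$, in which $Y$ is replaced by a path on $y=|Y|$ vertices from $c$ to $u$.}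
\label{fig:tentacle}
\end{figure}

\begin{lemma}\label{lem:structure}
The multigraphs $G[Y]$ and $G_k$ $(k\ge0)$ are connected and bridgeless.
\end{lemma}

\begin{proof}
$G[Y]$ is connected by definition. Suppose that $g$ is a bridge of $G[Y]$, and let $Y'$ be its side in $G[Y]$ that does not contain $d$. The edges of $G$ leaving $Y'$ are $g$ and edges to $u$, and there is at least one of the latter by \eqref{eq:onecut}, as $G$ is bridgeless. So $(Y',g,u)$ is a tentacle with $|Y'|<y$, which contradicts the choice of $Y$. This is the only use of minimality.

Next, $G[R]$ is connected. Two vertices of $R$ are joined by a walk in the connected multigraph $G-f$; every excursion of the walk into $Y$ starts and ends at $u$ and can be cut out. Hence $G_k$ is connected, and it stays connected when an edge of the new path is deleted, because the remaining pieces of the path hang at $c$ or at $u$. Let $e$ be an edge of $G[R]$. Two vertices of $R$ are joined by a walk in $G-e$; every excursion into $Y$ starts and ends in $\{c,u\}$, so it can be cut out or replaced by the new path. Thus $G_k-e$ is connected.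
\end{proof}

The path is the worst case among all tentacles of the same size. To see this we fix the part of a set that lies in $R$ and compare the ways to complete it. What matters about this part is which types it admits. For each type, the path allows a number of completions that is bounded above by a polynomial $I_j$, and the induction hypothesis, applied to $G[Y]$ with suitable vertices merged, bounds the number of completions in $Y$ below by the same polynomial.

\begin{lemma}\label{lem:straighten}
Assume \eqref{eq:IH}. Then $M(G,o)\ge M(G^*,o)$.
\end{lemma}

\begin{proof}
Types refer to $H=G[R]$ with terminals $p=c$ and $p'=u$; in $G$ and in $G^*$ only these vertices of $R$ have edges leaving $R$. Fix $A_R\subseteq R$. Let $g(x)$ be the generating function of the sets $A_Y\subseteq Y$ such that $A_R\cup A_Y$ is $o$-blocked in $G$, and let $g^*(x)$ be that of the sets $A_Q\subseteq Q$ such that $A_R\cup A_Q$ is $o$-blocked in $G^*$. We show $g\ge g^*$; multiplying by $x^{|A_R|}$ and summing over $A_R$ gives the lemma. The \emph{class} of $A_R$ is the first type in the list $\mathsf{00},\mathsf{11},\mathsf{10},\mathsf{01},\mathsf{00}^+$ that $A_R$ admits,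 if there is one. We prove that $g^*=0$ if $A_R$ has no class, and that otherwise $g^*\le t\le g$, with $t$ given by the following table.
\[
\begin{array}{c|ccccc}
\text{class}&\mathsf{00}&\mathsf{11}&\mathsf{10}&\mathsf{01}&\mathsf{00}^+\\ \hline
t&(1+x)^y&I_y&I_{y-1}&I_{y-1}&I_{y-2}
\end{array}
\]

\emph{Upper bounds for $g^*$.} Let $F\ni o$ be a fort of $G^*$ disjoint from $A_R\cup A_Q$. Then $F_R=F\cap R$ is a prefort disjoint from $A_R$. By Lemma~\ref{lem:propagate} there are two possibilities. If all of $q_0,\dots,q_{y+1}$ lie outside $F$, the fort conditions at $c$ and $u$ say that $F_R$ has type $\mathsf{00}$. Otherwise no two consecutive vertices of the path lie outside $F$, and then $A_Q$ is independent. In this situation, if $c\notin F$, then $q_1\in F$, so $q_1\notin A_Q$, and the condition $e_H(c,F_R)+1\ne1$ at $c$ gives $e_H(c,F_R)\ge1$; if $u\notin F$, then $q_y\notin A_Q$ and $e_H(u,F_R)\ge1$ for the same reason. So $F_R$ is supported. In both situations $A_R$ admits a type, which proves that $g^*=0$ if there is no class.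

In class $\mathsf{00}$ the bound $g^*\le(1+x)^y$ counts all subsets of $Q$. In the other classes the first possibility is excluded, so $A_Q$ is independent and $g^*\le I_y$; this settles class $\mathsf{11}$. In class $\mathsf{10}$ the set $A_R$ does not admit $\mathsf{11}$, hence by Lemma~\ref{lem:union} it does not admit $\mathsf{01}$. So $F_R$ has type $\mathsf{10}$ or $\mathsf{00}^+$, which gives $u\notin F$, $q_y\notin A_Q$ and $g^*\le I_{y-1}$. In class $\mathsf{01}$, $F_R$ has type $\mathsf{01}$ or $\mathsf{00}^+$, which gives $q_1\notin A_Q$ and $g^*\le I_{y-1}$. In class $\mathsf{00}^+$ we have $q_1,q_y\notin A_Q$ and $g^*\le I_{y-2}$; for $y=1$ only $A_Q=\emptyset$ remains, in agreement with $I_{-1}=1$.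

\emph{Lower bounds for $g$.} Let $F_R$ be a prefort disjoint from $A_R$ whose type is the class of $A_R$. In class $\mathsf{00}$ the set $F_R$ is a fort of $G$, as the vertices of $Y$ see no edge of it, and $g=(1+x)^y$.

In the other classes $F_R$ is supported, and we extend it into $Y$. If $c\notin F_R$, then $c$ needs one more edge, and we require $d$ to be in the fort; if $u\notin F_R$, we require $w$ to be in the fort. Formally, put $a=c$ if $c\in F_R$ and $a=d$ otherwise, and put $b=u$ if $u\in F_R$ and $b=w$ otherwise. Let $K$ be the multigraph on $Y\cup(F_R\cap\{c,u\})$ whose edges are the edges of $G$ between these vertices that have at least one end in $Y$. Let $F'$ be a fort of $K$ containing $a$ and $b$. We claim that $F=F_R\cup F'$ is a fort of $G$. A vertex $v\in Y\setminus F$ has all its neighbors in $Y\cup\{c,u\}$, and $F\cap(Y\cup\{c,u\})=F'$, so $e_G(v,F)=e_K(v,F')\ne1$. A vertex $v\in R\setminus(F\cup\{c,u\})$ has $e_G(v,F)=e_H(v,F_R)\ne1$. If $c\notin F$, it sees at least one edge of $F_R$ and the edge $cd$; if $u\notin F$, it sees at least one edge of $F_R$ and an edge $uw$. This proves the claim. A set counted by $M(K;a,b)$ lies in $V(K)\setminus\{a,b\}\subseteq Y$,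 so $g\ge M(K;a,b)$. We estimate $M(K;a,b)$ by Lemma~\ref{lem:identify}, using that $G[Y]$ is connected and bridgeless.
\begin{itemize}
\item Class $\mathsf{11}$: $K/(c{=}u)$ is $G[Y]$ with one new vertex joined to it by $f$ and at least one more edge. It is connected and bridgeless on $y+1<n$ vertices, so $g\ge I_y$ by \eqref{eq:IH}.
\item Class $\mathsf{10}$: $K/(c{=}w)$ is $G[Y]$, with a new edge $wd$ if $w\ne d$. It is connected and bridgeless on $y$ vertices, so $g\ge I_{y-1}$.
\item Class $\mathsf{01}$: $K/(d{=}u)$ is $G[Y]$ with a new edge $dv$ for each edge $uv$ with $v\in Y\setminus\{d\}$. It is connected and bridgeless on $y$ vertices, so $g\ge I_{y-1}$.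
\item Class $\mathsf{00}^+$: $K=G[Y]$, and $g\ge M(G[Y];d,w)\ge I_{y-2}$ by \eqref{eq:tworoots}.
\end{itemize}
In every class $g\ge t\ge g^*$.
\end{proof}

The upper bounds depend on $c$ having a single edge into the tentacle only through the shape of $G^*$, but the lower bound in class $\mathsf{10}$ and the bridgelessness of $G[Y]$ use it directly: a bridge of $G[Y]$ cuts off a smaller tentacle because all edges leaving $Y$ other than $f$ end at the one vertex $u$.

\begin{proof}[Proof of Theorem~\ref{thm:rooted}]
Equality for cycles is Proposition~\ref{prop:pathcycle}. For the inequality, the case $n=1$ was treated in Section~\ref{sec:split}. Let $n\ge2$ and assume \eqref{eq:IH}. If $G$ has no tentacle, Lemma~\ref{lem:notentacle} applies. Otherwise form $G^*$ as above and apply Lemma~\ref{lem:degtwo} to $G^*$ with $s=q_1\ne o$, $p=c$ and $p'=q_2$; for $y=1$ this is $p'=u\ne c$. The multigraph $G'$ of that lemma is $G_{y-1}$, which is connected and bridgeless by Lemma~\ref{lem:structure}. The multigraph $G''$ equals $G'/(p{=}p')$, because the new edge $pp'$ becomes a loop and is deleted, so it is connected and bridgeless by Lemma~\ref{lem:identify}(b). They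 have $n-1$ and $n-2\ge1$ vertices. By Lemmas~\ref{lem:straighten} and~\ref{lem:degtwo} and by \eqref{eq:IH},
\[
M(G,o)\ge M(G^*,o)\ge M(G',o)+xM(G'',o'')\ge I_{n-2}+xI_{n-3}=I_{n-1}.
\]
This completes the induction, and with it the proof of Theorem~\ref{thm:main}.
\end{proof}

\section{The case of equality}\label{sec:equality}

\begin{proof}[Proof of Theorem~\ref{thm:equality}(b)]
For any vertex $o$, Theorem~\ref{thm:rooted} gives $N_i(G)\ge[x^i]M(G,o)\ge\binom{n-i}i$.
\end{proof}

For part (a) we revisit the cases in the proof of Theorem~\ref{thm:main}. In three of them the bound has a surplus that is visible in every degree $i$ with $2\le i\le\frac{n-1}2$. In the case of a leaf, induction shows that the graph is a path after the leaf and its neighbor $p$ are removed, and it remains to see how $p$ is attached.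

\begin{proof}[Proof of Theorem~\ref{thm:equality}(a)]
The hypothesis is $N_i(G)=[x^i]I_{n-2}$. We use induction on $i$, for all $n$ at once. If $i=1$, then $n\ge3$ and $z(G;1)=n-(n-2)=2>0$, so $G\cong P_n$ by Proposition~\ref{prop:single}. Let $i\ge2$, so that $n\ge2i+1\ge5$.

\emph{$G$ is connected.} Otherwise take a component with $k<n$ vertices. By Lemma~\ref{lem:component}, Theorem~\ref{thm:main} and Lemma~\ref{lem:poly}(c),(a),
\[
N(G)\ge(1+x)^{n-k}I_{k-2}\ge(1+x)I_{n-3}=I_{n-3}+x(I_{n-4}+xI_{n-5})=I_{n-2}+x^2I_{n-5}.
\]
Since $2(i-2)\le n-4$, we have $[x^{i-2}]I_{n-5}>0$ by \eqref{eq:coef}, which contradicts the hypothesis.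

\emph{$G$ has a bridge.} Otherwise $N(G)\ge I_{n-1}=I_{n-2}+xI_{n-3}$ by Theorem~\ref{thm:rooted}, and $[x^{i-1}]I_{n-3}>0$ because $2(i-1)\le n-2$.

\emph{$G$ has a leaf.} Otherwise the smallest side $X$ of Lemma~\ref{lem:minside} has $|X|\ge2$. A connected simple graph on two vertices has a bridge, so $|X|\ge3$, and the other side of the same bridge has $n-|X|\ge|X|$ vertices. Thus $a=|X|-1\ge2$ and $b=n-|X|-1\ge2$, with $a+b=n-2$. By \eqref{eq:bridgebound} and Lemma~\ref{lem:poly}(d),
\[
N(G)\ge I_aI_b=I_{n-2}+x^2I_{a-2}I_{b-2}\ge I_{n-2}+x^2I_{n-6},
\]
and $[x^{i-2}]I_{n-6}>0$ because $2(i-2)\le n-5$.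

\emph{Removing a leaf.} Let $\ell$ be a leaf with neighbor $p$, let $H=G-\ell-p$, and let $L_i$ be the number of blocked $i$-sets of $G$ containing $\ell$ and $p$. By Lemma~\ref{lem:leaf} and Theorem~\ref{thm:main},
\[
[x^i]I_{n-2}=N_i(G)\ge N_i(G-\ell)+N_{i-1}(H)+L_i\ge[x^i]I_{n-3}+[x^{i-1}]I_{n-4}+L_i=[x^i]I_{n-2}+L_i .
\]
Hence $L_i=0$ and $N_{i-1}(H)=[x^{i-1}]I_{n-4}$. The graph $H$ has $m=n-2\ge3$ vertices and $1\le i-1\le\frac{m-1}2$, so by induction $H$ is a path $h_1h_2\cdots h_m$. Let $J$ be the set of neighbors of $p$ in $H$; it is nonempty since $G$ is connected. We must show that $J=\{h_1\}$ or $J=\{h_m\}$, for then $G\cong P_n$.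

Let $B$ be an independent set of inner vertices of $H$ with $|J\setminus B|\ne1$. Then $F=V(H)\setminus B$ is a fort of $G$: each vertex of $B$ sees two edges, $\ell$ sees none, and $p$ sees $|J\setminus B|$. So $B\cup\{\ell,p\}$ is blocked. If $|B|\ge i-2$, then $\ell$, $p$ and $i-2$ vertices of $B$ form a blocked $i$-set, contrary to $L_i=0$. It remains to find such a set $B$ whenever $J$ is not a single end-vertex. Note that $i-2\le\frac{m-3}2$, and that any $t$ vertices of a path contain an independent set of size at least $t/2$, namely those with even index or those with odd index.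

Suppose that $|J|\ge2$, and fix two elements of $J$. At least $m-4$ inner vertices differ from both. Among them there is an independent set $B$ with $|B|\ge\lceil\frac{m-4}2\rceil=\lfloor\frac{m-3}2\rfloor\ge i-2$, and $|J\setminus B|\ge2$.

Suppose that $J=\{h_j\}$ with $1<j<m$. At least $m-5$ inner vertices differ from $h_{j-1},h_j,h_{j+1}$. An independent set of at least half of them, together with $h_j$, is an independent set $B$ of inner vertices with $|B|\ge1+\frac{m-5}2=\frac{m-3}2\ge i-2$, and $|J\setminus B|=0$.

Both cases are impossible, so $J$ consists of one end-vertex of $H$.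
\end{proof}

\begin{remark}
Some upper restriction on $i$ is necessary in Theorem~\ref{thm:equality}(a). For $n\ge3$ the blocked sets of $C_n$ are independent by Proposition~\ref{prop:pathcycle}, so they have at most $n/2$ vertices, and $z(C_n;i)=\binom ni=z(P_n;i)$ for all $i>n/2$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Boyer}
Boyer et al., 2019.

\bibitem{Slides}
\emph{Do Paths Have The Most Zero Forcing Sets?},
\texttt{https://norcom2025.github.io/\allowbreak slides/\allowbreak Menon\_Monday\_V102\_330.pdf}.

\end{thebibliography}
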